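# Union, composition and residuals of binary relations: why no bounded number of variables suffices

## 1. Residuals, algebras of relations, and the classes $\mathbf R(\tau)$ and $\mathbf V(\tau)$

Throughout, the symbol $\setminus$ is reserved for a residual. Set difference is written $X-Y$.

**Definition (operations).** Let $U$ be a set and $X,Y\subseteq U\times U$. Put $X+Y=X\cup Y$, $X;Y=\{(u,v):\exists w\,((u,w)\in X\text{ and }(w,v)\in Y)\}$ and
$$X\setminus Y=\{(i,j)\in U\times U:\forall w\,((w,i)\in X\Rightarrow (w,j)\in Y)\},$$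
$$Y/X=\{(i,j)\in U\times U:\forall w\,((j,w)\in X\Rightarrow (i,w)\in Y)\}.$$

The definitions unfold to
$$X;Z\subseteq Y\iff Z\subseteq X\setminus Y,\qquad Z;X\subseteq Y\iff Z\subseteq Y/X. \tag{1}$$
So $X\setminus Y$ is the largest relation $Z$ with $X;Z\subseteq Y$, and $Y/X$ is the largest $Z$ with $Z;X\subseteq Y$.

*Example.* Let $U=\{1,2\}$ and $X=\{(1,2)\}$. For $X\setminus X$: if $i=1$, no $w$ has $(w,1)\in X$, so $(1,1)$ and $(1,2)$ belong vacuously. If $i=2$, the only $w$ is $1$, and $(1,j)\in X$ forces $j=2$. Hence $X\setminus X=\{(1,1),(1,2),(2,2)\}$. For every relation $X$ we have $Id_U\subseteq X\setminus X$, because $X;Id_U=X$. The term $a\setminus a$ will be our substitute for a constant naming the identity.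

It is also useful to read failure of membership: $(i,j)\notin X\setminus Y$ means that *there is a point* $w$ with $(w,i)\in X$ and $(w,j)\notin Y$. A failed residual hands us a new point.

**Definition (signatures and classes).** Let $\tau_0=\{+,;,\setminus,/\}$ and $\tau_1=\tau_0\cup\{\cdot,0,\top,1\}$. On relations over $U$ the symbols $\cdot,0,\top,1$ mean intersection, $\emptyset$, $U\times U$ and $Id_U$. For $\tau_0\subseteq\tau\subseteq\tau_1$, $\mathbf R(\tau)$ is the class of all algebras isomorphic to an algebra of binary relations on some set, closed under the operations in $\tau$. The variety $\mathbf V(\tau)$ generated by it is the class of all algebras satisfying every equation valid in $\mathbf R(\tau)$. Algebras in $\mathbf R(\tau)$ are called *representable*.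

*Example.* On a one-point set the relations are $\emptyset$ and $Id$. Here $\emptyset\setminus\emptyset=\emptyset\setminus Id=Id\setminus Id=Id$ and $Id\setminus\emptyset=\emptyset$, so this two-element algebra is generated by the single element $\emptyset$. We write $s\le t$ for $s+t=t$. By (1), $x;(x\setminus y)\le y$ is valid in $\mathbf R(\tau_0)$. Composition of relations is associative, so an algebra with non-associative $;$ lies outside $\mathbf V(\tau_0)$.

**Definition (axiomatizability).** A class is finitely axiomatizable if it is the class of all models of a finite set of first-order sentences. For a variety this means the same as having a finite equational basis. Indeed, if finitely many sentences axiomatize the variety, then by compactness they follow from finitely many of its equations, and these equations then axiomatize it. A *universal sentence in at most $k$ variables* is $\forall x_1\dots\forall x_k\,\varphi$ with $\varphi$ quantifier-free. Equations, read with their universal quantifiers, are examples.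

**Definition ($k$-generated).** A subalgebra is $k$-generated if it is generated by at most $k$ elements. A universal sentence in at most $k\ge 1$ variables holds in an algebra iff it holds in all its $k$-generated subalgebras. To see this, evaluate the variables; the quantifier-free part is decided inside the subalgebra generated by the values. (If there are fewer than $k$ variables, even none, add dummy ones.)

## 2. Is $\mathbf V(+,;,\setminus,/)$ finitely axiomatizable?

The paper "Axiomatizability of positive algebras of binary relations" is the source of the problem: is there a finite list of equations from which every equation between union, composition and the two residuals of relations follows? The following is known: the class $\mathbf R(+,;,\setminus,/)$ is not finitely axiomatizable, and the variety $\mathbf V(+,\cdot,;,\setminus,/)$ is not finitely axiomatizable. The answer to the question is also negative.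

**Theorem 1.** $\mathbf V(+,;,\setminus,/)$ is not finitely axiomatizable. It is not even axiomatizable by a (possibly infinite) set of equations whose number of variables is bounded.

**Theorem 2.** Let $\tau_0\subseteq\tau\subseteq\tau_1$.

1. For each $n\ge 3$ there are a $\tau_0$-equation $\varepsilon_n$ in $4n+2$ variables, valid in $\mathbf R(\tau_0)$, and a finite $\tau_1$-algebra $A_n$ such that $\varepsilon_n$ fails in $A_n$, while every $k$-generated $\tau$-subalgebra of (the $\tau$-reduct of) $A_n$ lies in $\mathbf R(\tau)$ whenever $k\ge 1$ and $n>2^{4k}$.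
2. Hence $\varepsilon_n$ does not follow from all equations (even all universal sentences) in at most $k$ variables valid in $\mathbf R(\tau)$ if $n>2^{4k}$.
3. No class $K$ with $\mathbf R(\tau)\subseteq K\subseteq\mathbf V(\tau)$ is axiomatizable by finitely many first-order sentences, or by universal sentences with a bounded number of variables.

Theorem 1 is the case $\tau=\tau_0$, $K=\mathbf V(\tau_0)$ of Theorem 2(3). For $\tau=\tau_0$ and $\tau=\tau_0\cup\{\cdot\}$ Theorem 2 also re-proves the two known facts.

Part 1 asks for a law that needs to see $n$ different things at once, and an algebra that breaks it but whose few-generator subalgebras cannot tell the $n$ things apart. We first find the law.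

## 3. A pigeonhole law for cliques

**What this step is for.** We want a term forcing many points, pairwise related by a relation $D$, to lie between two given points.

Given relations $a,b,P,Q$ on $U$, put $D=a+b$, $\iota=a\setminus a$, $\chi=(\iota+D)\setminus D$.

**Lemma 3 (cliques).** Let $M\ge1$ and $(o,v)\in (P/(\iota+D));\chi^M;((\iota+D)\setminus Q)$. Then there are points $u_0,\dots,u_M$ (not necessarily distinct) with $(u_k,u_l)\in D$ for all $k<l$, and $(o,u_k)\in P$, $(u_k,v)\in Q$ for all $k$.

*Proof.* We know $Id\subseteq\iota$. By (1), $(\iota+D);\chi\subseteq D$. Hence $\chi=Id;\chi\subseteq D$ and $D;\chi\subseteq D$, so by induction $\chi^j\subseteq D$ for all $j\ge1$. By hypothesis there are $u_0,\dots,u_M$ with $(o,u_0)\in P/(\iota+D)$, $(u_{k-1},u_k)\in\chi$ and $(u_M,v)\in(\iota+D)\setminus Q$. For $k<l$, $(u_k,u_l)\in\chi^{l-k}\subseteq D$. So $(u_0,u_k)\in\iota+D$ for all $k$ (for $k=0$ because $Id\subseteq\iota$), and the definition of $P/(\iota+D)$ gives $(o,u_k)\in P$. In the same way $(u_k,u_M)\in\iota+D$ gives $(u_k,v)\in Q$. $\square$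

**The case of one index, by hand.** Take variables $a,b,p,p',q,q'$ and consider
$$(p/(\iota+D));\chi;((\iota+D)\setminus q)\ \le\ (p'/p)\setminus(p';b;q)\;+\;(p;a;q')/(q\setminus q').$$
Let $(o,v)$ be on the left and not on the right. Lemma 3 gives $u_0,u_1$ with $(u_0,u_1)\in a\cup b$, $(o,u_k)\in p$, $(u_k,v)\in q$. Failure of the first residual gives $o'$ with $(o',o)\in p'/p$ and $(o',v)\notin p';b;q$; then $(o',u_k)\in p'$. Failure of the second gives $v'$ with $(v,v')\in q\setminus q'$ and $(o,v')\notin p;a;q'$; then $(u_k,v')\in q'$. If $(u_0,u_1)\in a$, then $(o,v')\in p;a;q'$. If $(u_0,u_1)\in b$, then $(o',v)\in p';b;q$. Both are contradictions, so the inequality is valid. With $n$ indices, pigeonhole will enter.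

**A single coloring, and where it stops.** The first thing to try is simpler. Let $D=d$ be one variable, $\iota=d\setminus d$, $P=\sum p_i$, $Q=\sum q_i$, and
$$(P/(\iota+d));\chi^{n};((\iota+d)\setminus Q)\ \le\ \sum_{i\ne j}p_i;q_j+\sum_i p_i;d;q_i .\tag{2}$$
This is valid. If $(o,v)$ is on the left but not on the right, each $u_k$ has $(o,u_k)\in p_i$, $(u_k,v)\in q_j$ only with $i=j=:i_k$. Among $n+1$ points two have $i_k=i_l=i$ with $k<l$, and then $(o,v)\in p_i;d;q_i$. To break (2) in a finite algebra one would take labels $l_i,r_i,e$ for the values of $p_i,q_i,d$, with $e\circ e=\{e\}$, and let each step along $e$ change the index: $l_i\circ e=L-\{l_i\}$ and $e\circ r_i=R-\{r_i\}$. This dies at once. For at least three indices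
$$e\circ(e\circ r_i)=e\circ(R-\{r_i\})=R\quad\text{but}\quad (e\circ e)\circ r_i=R-\{r_i\},$$
so the product is not associative.

So two steps must be able to restore the index. Let us split $D=a+b$ and let only $b$ change the index, so $(a+b)\circ r_i=R$ and this obstruction disappears. But then the law may only mention $b$ in the last sum of (2), and
$$(P/(\iota+D));\chi^{n};((\iota+D)\setminus Q)\le\sum_{i\ne j}p_i;q_j+\sum_ip_i;b;q_i$$
is not valid. On one point $u$ let $a=p_1=q_1=\{(u,u)\}$ and let all other variables be $\emptyset$. Then $\iota=D=\chi=\{(u,u)\}$, the left side is $\{(u,u)\}$, and the right side is $\emptyset$.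

**Two colorings.** The way out is to give every point of the clique *two* indices: equality of the first is excluded by a $b$-step, equality of the second by an $a$-step. With intersection available one can say so directly. The inequality
$$\big((P\cdot P')/(\iota+D)\big);\chi^{n^2};\big((\iota+D)\setminus(Q\cdot Q')\big)\le \sum_{i\ne j}p_i';q_j+\sum_i p'_i;b;q_i+\sum_{i\ne j}p_i;q'_j+\sum_i p_i;a;q'_i$$
is valid. Outside the right side each $u_k$ has an $i_k$ with $(o,u_k)\in p'_{i_k}$, $(u_k,v)\in q_{i_k}$ and a $j_k$ with $(o,u_k)\in p_{j_k}$, $(u_k,v)\in q'_{j_k}$. Two of the $n^2+1$ points agree in both, and neither an $a$-step nor a $b$-step between them is possible. But $\cdot$ is not in our signature. Residuals replace it: as in the hand computation, a failed residual supplies a new point $o'$ that sees the clique through $P'$, and a new point $v'$ that sees it through $Q'$. The second index is read at these points.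

**Definition ($\varepsilon_n$).** Variables $a,b,p_i,p'_i,q_i,q'_i$ ($1\le i\le n$), so $4n+2$ of them. With $D,\iota,\chi$ as above, $M=n^2$, $P=\sum p_i$, $P'=\sum p'_i$, $Q=\sum q_i$, $Q'=\sum q'_i$, put
$$t_1=\sum_{i\ne j}p'_i;q_j+\sum_ip'_i;b;q_i,\qquad t_2=\sum_{i\ne j}p_i;q'_j+\sum_ip_i;a;q'_i,$$
$$\varepsilon_n:\quad \big(P/(\iota+D)\big);\chi^{M};\big((\iota+D)\setminus Q\big)\ \le\ \big((P'/P)\setminus t_1\big)+\big(t_2/(Q\setminus Q')\big).\tag{3}$$

**Lemma 4.** $\varepsilon_n$ is valid in $\mathbf R(\tau_0)$.

*Proof.* Suppose $(o,v)$ is in the left side but not in the right side. Take $u_0,\dots,u_M$ from Lemma 3.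

As $(o,v)\notin(P'/P)\setminus t_1$, there is $o'$ with $(o',o)\in P'/P$ and $(o',v)\notin t_1$. Since $(o,u_k)\in P$, we get $(o',u_k)\in P'$ for all $k$. As $(o,v)\notin t_2/(Q\setminus Q')$, there is $v'$ with $(v,v')\in Q\setminus Q'$ and $(o,v')\notin t_2$. Since $(u_k,v)\in Q$, we get $(u_k,v')\in Q'$ for all $k$.

For each $k$ pick $i_k$ with $(u_k,v)\in q_{i_k}$. There is $j$ with $(o',u_k)\in p'_j$, and $j=i_k$, since otherwise $(o',v)\in p'_j;q_{i_k}\subseteq t_1$. Pick $j_k$ with $(u_k,v')\in q'_{j_k}$. There is $i$ with $(o,u_k)\in p_i$, and $i=j_k$, since otherwise $(o,v')\in t_2$. There are $n^2+1$ indices $k$, so for some $k<l$ we have $i_k=i_l=i$ and $j_k=j_l=j$. Now $(u_k,u_l)\in a\cup b$. If it is in $a$, then $(o,v')\in p_j;a;q'_j\subseteq t_2$. If it is in $b$, then $(o',v)\in p'_i;b;q_i\subseteq t_1$. Both are contradictions. $\square$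

## 4. A table of labels that breaks $\varepsilon_n$

**What this step is for.** We write down algebras $A_I$ whose elements are sets of labels. The table is read off the picture of Lemma 4: $l_i$ labels $(o,u)$, $l'_i$ labels $(o',u)$, $r_i$ labels $(u,v)$, $r'_i$ labels $(u,v')$. Further, $c$ labels $(o',o)$, $d$ labels $(v,v')$, $z$ labels $(o,v)$. The labels $t$ for $(o',v)$ and $t'$ for $(o,v')$ record a mismatch of indices. Two more labels, $\theta$ ("anything") and $\infty$ ("unrelated"), make everything else as free as possible.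

Let $I$ be a set with $|I|\ge3$. Put $E=\{a,b\}$, $L=\{l_i\}$, $L'=\{l'_i\}$, $R=\{r_i\}$, $R'=\{r'_i\}$ ($i\in I$), and let $c,d,t,t',z,\theta,1,\infty$ be further labels, all distinct. Let
$$At=E\cup L\cup L'\cup R\cup R'\cup\{c,d,t,t',z\},\quad F=At\cup\{\theta\},\quad\Omega=F\cup\{1,\infty\}.$$

**Definition (product of labels).** $1\circ s=s\circ1=\{s\}$, and $\infty\circ s=s\circ\infty=\Omega$ for $s\ne1$. For $x,y\in F$, $x\circ y=F$ *except* in these cases:

* (T1) $e\circ e'=E$ for $e,e'\in E$;
* (T2) $l_i\circ a=L-\{l_i\}$, $l_i\circ b=L$;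
* (T3) $l'_i\circ a=L'$, $l'_i\circ b=L'-\{l'_i\}$;
* (T4) $a\circ r_i=R$, $b\circ r_i=R-\{r_i\}$;
* (T5) $a\circ r'_i=R'-\{r'_i\}$, $b\circ r'_i=R'$;
* (T6) $c\circ l_i=L'$, $r_i\circ d=R'$;
* (T7) $l_i\circ r_j=\{z\}$ for all $i,j$;
* (T8) $l'_i\circ r_j=\{t\}$ and $l_i\circ r'_j=\{t'\}$ for $i\ne j$ (for $i=j$ both are $F$).

For sets of labels, $X\circ Y$ is the union of the $x\circ y$ with $x\in X,y\in Y$. A pair $(x,y)\in F^2$ is *special* if $x\circ y\ne F$. The sorts of special pairs are
$$EE,\ ER,\ ER',\ LE,\ LR,\ LR',\ L'E,\ L'R,\ cL,\ Rd, \tag{4}$$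
where $LR'$ and $L'R$ are special only with different indices. In particular a label in $R'\cup\{d,t,t',z,\theta\}$ on the left, or one in $L'\cup\{c,t,t',z,\theta\}$ on the right, always gives $F$ with a partner in $F$. Special products never contain $\theta$.

*Example.* $l'_1\circ r_2=\{t\}$, but $l'_1\circ r_1=F\ni\theta$. If $(o',v)$ carries $\theta$, every point between $o'$ and $v$ with labels $l'_i,r_j$ must have $i=j$. And $b\circ r_i=R-\{r_i\}$ says that a $b$-step changes the index seen from $v$, while $a\circ r'_i=R'-\{r'_i\}$ says that an $a$-step changes the index seen from $v'$.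

**Duality.** Let $*$ be the involution $a\leftrightarrow b$, $l_i\leftrightarrow r_i$, $l'_i\leftrightarrow r'_i$, $c\leftrightarrow d$, $t\leftrightarrow t'$, fixing $z,\theta,1,\infty$. Then
$$(x\circ y)^*=y^*\circ x^*. \tag{5}$$
Indeed $*$ with reversal of order exchanges (T2) with (T4) and (T3) with (T5). For instance $l_i\circ a=L-\{l_i\}$ becomes $b\circ r_i=R-\{r_i\}$, and $l'_i\circ b=L'-\{l_i'\}$ becomes $a\circ r'_i=R'-\{r'_i\}$. It exchanges the two halves of (T6) and of (T8), and preserves (T1) and (T7).

**Lemma 5.** $\circ$ is associative on sets of labels.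

*Proof.* It suffices to consider single labels. Triples containing $1$ are trivial. All products of labels are nonempty, and $\Omega\circ s=s\circ\Omega=\Omega$ for every $s$. Products of labels $\ne1$ contain a label $\neq 1$. Hence if one of three labels $\ne1$ is $\infty$, both bracketings give $\Omega$.

Let $x,y,w\in F$. We have $F\circ x=x\circ F=F$, since $\theta\circ x=x\circ\theta=F$. So $(x\circ y)\circ w\ne F$ requires $(x,y)$ special and the elements of $x\circ y$ to form special pairs with $w$. The special products lie in $E$ (from $EE$), $L$ (from $LE$), $L'$ (from $L'E$ and $cL$), $R$ (from $ER$), $R'$ (from $ER'$ and $Rd$), or are $\{z\},\{t\},\{t'\}$. Comparing with (4), the possible sorts of $(x,y,w)$ are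
$$EEE,EER,EER',\ LEE,LER,LER',\ L'EE,L'ER,\ ERd,\ cLE,cLR.$$
By (5), $x\circ(y\circ w)\ne F$ is possible only for the dual sorts $EEE,LEE,L'EE,EER,LER,L'ER,EER',LER',cLE,ERd,LRd$. For any triple of another sort both sides are $F$. Associativity of $(x,y,w)$ is equivalent to that of $(w^*,y^*,x^*)$, so up to duality we check seven sorts. Note that if $S\subseteq L$ has at least two elements, then $S\circ a=S\circ b=L$, and likewise for $L'$.

* $EEE$: both sides are $E$.
* $LEE$: $l_i\circ e$ has at least two elements because $|I|\ge3$. So $(l_i\circ e)\circ e'=L=l_i\circ E$. $L'EE$ is the same.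
* $LER$: both sides are $\{z\}$.
* $L'ER$: $(l'_i\circ a)\circ r_j=L'\circ r_j=F$ and $l'_i\circ(a\circ r_j)=l'_i\circ R=F$. Next, $(l'_i\circ b)\circ r_j=(L'-\{l'_i\})\circ r_j$ is $F$ if $j\ne i$ and $\{t\}$ if $j=i$, and $l'_i\circ(R-\{r_j\})$ has the same values.
* $cLE$: $(c\circ l_i)\circ e=L'\circ e=L'$ and $c\circ(l_i\circ e)=L'$.
* $cLR$: $(c\circ l_i)\circ r_j=L'\circ r_j=F$ and $c\circ z=F$. $\square$

**Definition ($A_I$).** Let
$$A_I=\{X:X\subseteq At\cup\{1\}\}\cup\{F,\ F\cup\{1\},\ \Omega\},$$
that is, $X\subseteq\Omega$ belongs to $A_I$ iff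
$$\infty\in X\Rightarrow X=\Omega\qquad\text{and}\qquad \theta\in X\Rightarrow F\subseteq X. \tag{6}$$
The operations are $+=\cup$, $\cdot=\cap$, $X;Y=X\circ Y$, $0=\emptyset$, $\top=\Omega$, $1=\{1\}$ and
$$X\setminus Y=\{s\in\Omega:X\circ s\subseteq Y\},\qquad Y/X=\{s\in\Omega:s\circ X\subseteq Y\}.$$
Write $A_n=A_{\{1,\dots,n\}}$; it is finite.

Condition (6) will be used like this: whenever $F\not\subseteq Y$, the one label $\theta$ already witnesses it.

*Example.* $\{l'_1\}\setminus\{t\}=R-\{r_1\}$: by the table, $l'_1\circ s$ is $\{t\}$ for $s=r_j$ with $j\neq 1$, and for every other $s$ it is $\{l_1'\}$, $L'$, $L'-\{l_1'\}$, $F$ or $\Omega$.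

**Lemma 6.** $A_I$ is closed under these operations. Thus $X\setminus Y$ (resp. $Y/X$) is the largest $Z\in A_I$ with $X;Z\subseteq Y$ (resp. $Z;X\subseteq Y$).

*Proof.* Union, intersection and constants are clear from (6).

*Composition.* Let $X,Y\ne\emptyset$. If $\infty\in X\circ Y$, then $\infty\in X\cup Y$, so $X=\Omega$ or $Y=\Omega$, and $X\circ Y=\Omega$. Suppose $\infty\notin X\circ Y$ and $\theta\in x\circ y$ with $x\in X$, $y\in Y$. Then $x,y\ne\infty$. Since special products omit $\theta$, either $x\circ y=F$, or one of $x,y$ is $1$ and the other is $\theta$. In the latter case $F\subseteq X$ or $F\subseteq Y$ by (6), and multiplying by $1$ gives $F\subseteq X\circ Y$.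

*Residual $Z=X\setminus Y$.* If $X=\emptyset$ or $Y=\Omega$, then $Z=\Omega$. Otherwise, if $\infty\in Z$, take $x\in X$: $\infty\in x\circ\infty\subseteq Y$ gives $Y=\Omega$, a contradiction. If $\theta\in Z$, then $\infty\notin X$ (since $\infty\circ\theta=\Omega\not\subseteq Y$), so $X\subseteq F\cup\{1\}$. For $x\in X$ we have $\theta\in x\circ\theta\subseteq Y$, so $F\subseteq Y$. Then $X\circ s\subseteq F\subseteq Y$ for all $s\in F$, so $F\subseteq Z$. The other residual is symmetric. The last assertion holds because $X\circ Z\subseteq Y$ iff $X\circ s\subseteq Y$ for every $s\in Z$. $\square$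

**Lemma 7.** For $n\ge3$, $\varepsilon_n$ fails in $A_n$, so $A_n\notin\mathbf V(\tau_0)$.

*Proof.* Evaluate $a,b,p_i,p'_i,q_i,q'_i$ as $\{a\},\{b\},\{l_i\},\{l'_i\},\{r_i\},\{r'_i\}$.

*Left side.* $\iota=\{s:a\circ s\subseteq\{a\}\}=\{1\}$, because $a\circ s$ is $E$, $R$, $R'-\{r'_i\}$, $F$ or $\Omega$ for $s\ne1$. $D=E$. $\chi=\{s:(\{1\}\cup E)\circ s\subseteq E\}$ consists of the $s\in E$ with $E\circ s\subseteq E$, so $\chi=E$ and $\chi^M=E$. $P/(\iota+D)=\{s\in L:s\circ E\subseteq L\}=L$, and dually $(\iota+D)\setminus Q=R$. The left side is $L\circ E\circ R=L\circ R=\{z\}$.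

*Right side.* $P'/P=\{s:s\circ L\subseteq L'\}=\{c\}$, since $1\circ L=L$, $\infty\circ L=\Omega$, and $s\circ l_i=F$ for $s\in F-\{c\}$. As $l'_i\circ b\circ r_i=(L'-\{l'_i\})\circ r_i=\{t\}$, we have $t_1=\{t\}$. Now $c\circ s$ is $\{c\}$, $L'$, $F$ or $\Omega$, so $\{c\}\setminus\{t\}=\emptyset$. By duality $Q\setminus Q'=\{d\}$, $t_2=\{t'\}$ and $\{t'\}/\{d\}=\emptyset$. The right side is $\emptyset$, which does not contain $z$. $\square$

## 5. Networks, and adding a point below or above

**What this section is for.** For *infinite* $I$ pigeonhole disappears, and we shall show that $A_I$ is representable. The representation is built point by point; this section adds points at an end, and the next one inserts a point between two others. From here to the end of Section 7, $I$ is countably infinite.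

**Definition (network).** A network is a nonempty set $V$ with a strict partial order $<$ and labels $\ell(u,v)\in F$ for $u<v$ such that
$$\ell(u,w)\in\ell(u,v)\circ\ell(v,w)\quad\text{for all }u<v<w.\tag{7}$$
Put $\ell(u,u)=1$, and $\ell(u,v)=\infty$ if $u\ne v$ and $u\not<v$.

*Example.* $o<u<v$ with $\ell(o,u)=l_1$, $\ell(u,v)=r_1$, $\ell(o,v)=z$ is a network, because $l_1\circ r_1=\{z\}$. The labels $\ell(v,u)$, $\ell(v,o)$, $\ell(u,o)$ are $\infty$.

With the extended labels,
$$\ell(u,w)\in\ell(u,v)\circ\ell(v,w)\quad\text{for all }u,v,w\in V. \tag{8}$$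
If a factor is $1$ this is trivial. If a factor is $\infty$ and none is $1$, the product is $\Omega$. Otherwise $u<v<w$ and it is (7).

Reversing $<$ and applying $*$ to the labels in $F$ gives, by (5), again a network, the *dual network*.

**Definition (assignments).** Let $V$ be a finite network, $w\in V$, $y\in F$. An *up-assignment* over $(w,y)$ is $g:\{o:o\ge w\}\to F$ with $g(w)=y$ and
$$g(o')\in g(o)\circ\ell(o,o')\quad\text{whenever }w\le o<o'.\tag{9}$$
A *down-assignment* under $(u,x)$ is $f:\{o:o\le u\}\to F$ with $f(u)=x$ and $f(o)\in\ell(o,o')\circ f(o')$ whenever $o<o'\le u$; this is the dual notion. The values of $g$ are the labels from a new point below $w$. For $o>w$, the *type* of $o$ is the sort of $\ell(w,o)$. *Fresh* indices occur neither in $V$ nor in the given labels.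

*Example.* In the network above let $w=o$, $y=c$. Then $g(o)=c$, $g(u)=l'_7$, $g(v)=t$ is an up-assignment: $l'_7\in c\circ l_1=L'$, $t\in c\circ z=F$, $t\in l'_7\circ r_1=\{t\}$. If we insist on $g(v)=\theta$, then $\theta\in g(u)\circ r_1$ with $g(u)\in L'$ forces $g(u)=l'_1$. Prescribing a value $\theta$ can thus force indices at other points; the proof must show that such forced choices never conflict.

**Lemma 8.** The following are up-assignments (values for $o>w$):

* (U0) $y\in R'\cup\{d,t,t',z,\theta\}$: $g(o)=\theta$.
* (U1) $y\in R$: $g(o)\in R'$ arbitrary if $\ell(w,o)=d$; else $\theta$.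
* (U2) $y\in E$: $g(o)\in E$ arbitrary on type $E$; $g(o)=r_{\varphi(o)}$ on type $R$; $g(o)=r'_{\psi(o)}$ on type $R'$; else $\theta$; provided that: if $\ell(w,o)=r_k$ and $y=b$, then $\varphi(o)\ne k$; if $\ell(w,o)=r'_k$ and $y=a$, then $\psi(o)\ne k$; and for $w<o_1<o$ with $o_1$ of type $E$: if $\ell(o_1,o)=r_k$ and $g(o_1)=b$, then $\varphi(o)\ne k$; if $\ell(o_1,o)=r'_k$ and $g(o_1)=a$, then $\psi(o)\ne k$.
* (U3) $y=l_j$: $g(o)=l_{\varphi(o)}$ on type $E$; $z$ on type $R$; $t'$ on type $R'$; else $\theta$; provided $\varphi(o)\ne j$ if $\ell(w,o)=a$, and $\varphi(o)\ne\varphi(o')$ if $\ell(o,o')=a$ ($o,o'$ of type $E$).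
* (U4) $y=l'_j$: $g(o)=l'_{\varphi(o)}$ on type $E$; $t$ on type $R$; else $\theta$; provided $\varphi(o)\ne j$ if $\ell(w,o)=b$, and $\varphi(o)\ne\varphi(o')$ if $\ell(o,o')=b$ ($o,o'$ of type $E$).
* (U5) $y=c$: $g(o)=l'_{\varphi(o)}$ on type $L$; $t$ if $\ell(w,o)=z$; else $\theta$; provided $\varphi(o)\ne\varphi(o')$ if $\ell(o,o')=b$ ($o,o'$ of type $L$).

In particular up-assignments always exist: use pairwise distinct fresh indices, which satisfy all provisos.

*Proof.* Condition (9) needs checking only where $(g(o),\ell(o,o'))$ is special. For $o=w$ we compare with the row of $y$ in the table. (U0): the row is $F$ throughout. (U1): $r\circ d=R'$, else $F$. (U2): $y\circ e=E$; $y\circ r_k$ is $R$, or $R-\{r_k\}$ if $y=b$; $y\circ r'_k$ is $R'$, or $R'-\{r'_k\}$ if $y=a$; else $F$. (U3): $l_j\circ a=L-\{l_j\}$, $l_j\circ b=L$, $l_j\circ r=\{z\}$, $t'\in l_j\circ r'_k$ always, else $F$. (U4): $l'_j\circ a=L'$, $l'_j\circ b=L'-\{l'_j\}$, $t\in l'_j\circ r_k$ always, else $F$. (U5): $c\circ l=L'$, else $F$. In each row the prescribed values are allowed. Now let $w<o<o'$.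

(U0), (U1): $g(o)\in R'\cup\{\theta\}$, and nothing is special.

(U2): If $g(o)\in E$, then $o$ has type $E$. If $\ell(o,o')$ is in $E$ (resp. $R$, $R'$), then by (7) $\ell(w,o')\in E\circ\ell(o,o')$ is in $E$ (resp. $R$, $R'$). So $o'$ has that type, and (9) holds by $E\circ E=E$ and the provisos. If $g(o)\in R$, then $o$ has type $R$; special is only $\ell(o,o')=d$, and then $\ell(w,o')\in R\circ d=R'$, so $g(o')\in R'=g(o)\circ d$. If $g(o)\in R'\cup\{\theta\}$, nothing is special.

(U3): Only $g(o)\in L$ matters, so $o$ has type $E$. If $\ell(o,o')\in E$, then $o'$ has type $E$ and the proviso gives (9). If $\ell(o,o')\in R$, then $o'$ has type $R$ and $g(o')=z$, as required. If $\ell(o,o')\in R'$, then $o'$ has type $R'$, and $g(o')=t'$ lies in every product $l\circ r'$.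

(U4): Only $g(o)\in L'$ matters, so $o$ has type $E$. If $\ell(o,o')\in E$, then $o'$ has type $E$: proviso. If $\ell(o,o')\in R$, then $o'$ has type $R$, and $g(o')=t$ lies in every product $l'\circ r$.

(U5): Only $g(o)\in L'$ matters, so $o$ has type $L$. If $\ell(o,o')\in E$, then $\ell(w,o')\in L\circ E=L$, so $o'$ has type $L$: proviso. If $\ell(o,o')\in R$, then $\ell(w,o')=z$ by (T7), and $g(o')=t$ lies in every product $l'\circ r$. $\square$

**Lemma 9 (prescription).** Let $o^*>w$ and $q\in y\circ\ell(w,o^*)$, where $q=\theta$ in case $y\circ\ell(w,o^*)=F$. Then there is an up-assignment over $(w,y)$ with $g(o^*)=q$.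

*Proof.* This is what residuals will require: a witness with one further label prescribed.

*$y$ as in (U0), (U1).* In (U0) $q=\theta$. In (U1), if $\ell(w,o^*)=d$, then $q\in R'$ may be chosen; else $q=\theta=g(o^*)$.

*$y\in E$.* If $o^*$ has type $E$, put $g(o^*)=q$, choose other type-$E$ values arbitrarily and use a fresh index for all $\varphi,\psi$. If $o^*$ has type $R$, put $g(o^*)=q$, $g=a$ on type $E$, fresh indices elsewhere. The provisos on $\varphi(o^*)$ are the one from $w$, which holds as $q\in y\circ\ell(w,o^*)$, and those from points $o_1$ with $g(o_1)=b$, of which there are none. If $o^*$ has type $R'$, do the same with $g=b$ on type $E$. Otherwise $q=\theta=g(o^*)$.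

*$y=l_j$.* Type $E$: put $g(o^*)=q$, other indices distinct and fresh. Type $R$: $q=z=g(o^*)$. Type $R'$ with $\ell(w,o^*)=r'_k$: if $k\ne j$, then $q=t'=g(o^*)$. If $k=j$, then $l_j\circ r'_j=F$ and $q=\theta$. In this case redefine $g(o^*)=\theta$; for every type-$E$ point $o<o^*$ with $\ell(o,o^*)=r'_{k_o}$ put $\varphi(o)=k_o$; give the remaining type-$E$ points distinct fresh indices. The provisos hold. If $\ell(w,o)=a$, then by (7) $r'_j\in a\circ r'_{k_o}$, so $k_o\ne j$. If $\ell(o_1,o_2)=a$ for two such points, then $r'_{k_{o_1}}\in a\circ r'_{k_{o_2}}$, so $k_{o_1}\ne k_{o_2}$. By Lemma 8, (9) holds for all pairs not involving $o^*$. Pairs $(o^*,o')$ are fine as $\theta\circ\ell(o^*,o')=F$, and so is $(w,o^*)$. For $(o,o^*)$ with $o$ of type $E$: if $\ell(o,o^*)\in R'$, the product is $l_{k_o}\circ r'_{k_o}=F\ni\theta$; $\ell(o,o^*)\in E\cup R$ is impossible, since $o^*$ would have type $E$ or $R$; otherwise the product is $F$. For other $o$, $g(o)\in\{z,t',\theta\}$ and the product is $F$. For all other types of $o^*$, $q=\theta=g(o^*)$.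

*$y=l'_j$.* Type $E$: put $g(o^*)=q$, other indices distinct and fresh. Type $R$ with $\ell(w,o^*)=r_k$: if $k\ne j$, then $q=t=g(o^*)$. If $k=j$, then $q=\theta$; redefine $g(o^*)=\theta$, put $\varphi(o)=k_o$ for type-$E$ points $o<o^*$ with $\ell(o,o^*)=r_{k_o}$, other indices distinct and fresh. If $\ell(w,o)=b$, then $r_j\in b\circ r_{k_o}$, so $k_o\ne j$. If $\ell(o_1,o_2)=b$, then $r_{k_{o_1}}\in b\circ r_{k_{o_2}}$, so $k_{o_1}\ne k_{o_2}$. At $(o,o^*)$ with $o$ of type $E$: if $\ell(o,o^*)\in R$, the product is $l'_{k_o}\circ r_{k_o}=F$; $\ell(o,o^*)\in E$ is impossible, since $o^*$ would have type $E$; otherwise the product is $F$. At other pairs (9) holds as before. For all other types $q=\theta=g(o^*)$.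

*$y=c$.* Type $L$: put $g(o^*)=q$, other indices distinct and fresh. If $\ell(w,o^*)=z$, then $q=\theta$; redefine $g(o^*)=\theta$, put $\varphi(o)=k_o$ for $o<o^*$ of type $L$ with $\ell(o,o^*)=r_{k_o}$, other indices distinct and fresh. If $\ell(o_1,o_2)=b$ for two such points, then $r_{k_{o_1}}\in b\circ r_{k_{o_2}}$, so $k_{o_1}\ne k_{o_2}$. At $(o,o^*)$ with $o$ of type $L$: if $\ell(o,o^*)\in R$, the product is $l'_{k_o}\circ r_{k_o}=F$; $\ell(o,o^*)\in E$ is impossible, since it would give $o^*$ type $L$; otherwise the product is $F$. At other pairs (9) holds as before. For all other types $q=\theta=g(o^*)$. $\square$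

**Corollary 10.** Let $V$ be a finite network.

(a) For $w\in V$, $y\in F$, and optionally $o^*,q$ as in Lemma 9, one can add a new point $v$ with $v<o\iff w\le o$, nothing below $v$, $\ell(v,w)=y$ (and $\ell(v,o^*)=q$).
(b) The dual statement, adding a point above a given point, holds.
(c) One can add an isolated point.

*Proof.* (a) Put $\ell(v,o)=g(o)$ for an up-assignment $g$. The order stays a strict partial order, and (7) for triples starting at $v$ is (9). (b) is (a) in the dual network; (c) is trivial. $\square$

## 6. Inserting a point between two points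

**What this section is for.** Composition requires that whenever $\ell(u,w)\in x\circ y$ there is a point between $u$ and $w$ with labels $x,y$. This is where two step labels $a,b$ pay off.

**Lemma 11 (insertion).** Let $V$ be a finite network, $u<w$, $x,y\in F$, $\ell(u,w)\in x\circ y$. Then one can add $v$ with $o<v\iff o\le u$, $v<o\iff w\le o$, $\ell(u,v)=x$, $\ell(v,w)=y$.

*Proof.* The extended relation is a strict partial order, since $o\le u<w\le o'$ gives $o<o'$. If $f$ is a down-assignment under $(u,x)$ and $g$ an up-assignment over $(w,y)$, put $\ell(o,v)=f(o)$ and $\ell(v,o')=g(o')$. Then (7) holds when $v$ is the top or bottom of a triple, and for $v$ in the middle it says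
$$\ell(o,o')\in f(o)\circ g(o')\quad\text{for all }o\le u,\ o'\ge w.\tag{10}$$

**Step 1: the available values.** This step finds which $(x,y)$ need care. For $g$ we use the forms (U0)–(U5); for $f$ their duals, where for $o<u$ the *type* of $o$ is now the sort of $\ell(o,u)$:

* (D0) $x\in L'\cup\{c,t,t',z,\theta\}$: $f(o)=\theta$.
* (D1) $x\in L$: $f(o)\in L'$ arbitrary if $\ell(o,u)=c$; else $\theta$.
* (D2) $x\in E$: $f(o)\in E$, $l_{\varphi(o)}$, $l'_{\psi(o)}$ on types $E,L,L'$; else $\theta$; provided that: $\ell(o,u)=l_k$, $x=a$ imply $\varphi(o)\ne k$; $\ell(o,u)=l'_k$, $x=b$ imply $\psi(o)\ne k$; and for $o<o_1<u$ with $o_1$ of type $E$: $\ell(o,o_1)=l_k$, $f(o_1)=a$ imply $\varphi(o)\ne k$; $\ell(o,o_1)=l'_k$, $f(o_1)=b$ imply $\psi(o)\ne k$.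
* (D3) $x=r_j$: $r_{\varphi(o)}$ on type $E$; $z$ on type $L$; $t$ on type $L'$; else $\theta$; provided $\varphi(o)\neq j$ if $\ell(o,u)=b$, and $\varphi(o)\ne\varphi(o')$ if $\ell(o,o')=b$ ($o,o'$ of type $E$).
* (D4) $x=r'_j$: $r'_{\varphi(o)}$ on type $E$; $t'$ on type $L$; else $\theta$; provided $\varphi(o)\ne j$ if $\ell(o,u)=a$, and $\varphi(o)\ne\varphi(o')$ if $\ell(o,o')=a$ ($o,o'$ of type $E$).
* (D5) $x=d$: $r'_{\varphi(o)}$ on type $R$; $t'$ if $\ell(o,u)=z$; else $\theta$; provided $\varphi(o)\ne\varphi(o')$ if $\ell(o,o')=a$ ($o,o'$ of type $R$).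

By Lemma 8 and duality these are down-assignments. Condition (10) is nontrivial only when $(f(o),g(o'))$ is special. A value of $f$ lies in $E$ only if $x\in E$; in $L$ only if $x\in L\cup E$; in $L'$ only if $x\in L'\cup L\cup E$; in $R$ only if $x\in R$; and is $c$ only if $x=c$. A value of $g$ lies in $E$ only if $y\in E$; in $R$ only if $y\in R\cup E$; in $R'$ only if $y\in R'\cup R\cup E$; in $L$ only if $y\in L$; and is $d$ only if $y=d$. Going through (4), a special pair can occur only if the sorts of $(x,y)$ are
$$(E,E),(E,R),(E,R'),(L,E),(L,R),(L,R'),(L',E),(L',R),(c,L),(R,d).$$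
In all other cases any $f,g$ of the above forms will do. Inserting between $u<w$ with labels $x,y$ is the same as inserting, in the dual network, between $w$ and $u$ with labels $y^*,x^*$; the hypothesis carries over by (5). This exchanges $(E,R)\leftrightarrow(L,E)$, $(E,R')\leftrightarrow(L',E)$, $(L,R')\leftrightarrow(L',R)$, $(c,L)\leftrightarrow(R,d)$. Six cases remain. For $(o,o')=(u,w)$, (10) is the hypothesis. A factor $\theta$ makes (10) trivial. Let $m$ be a fresh index.

**Step 2: $(E,E)$.** Here $\ell(u,w)\in E$. Let $f=a,l_m,l'_m$ on types $E,L,L'$ and $g=a,r_m,r'_m$ on types $E,R,R'$; the provisos hold as $m$ is fresh. Count $u$ and $w$ as type $E$. By (7):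

* $E\times E$: $\ell(o,o')\in E=f(o)\circ g(o')$.
* $E\times R$: $\ell(o,o')\in R-\{r_m\}\subseteq f(o)\circ r_m$. $E\times R'$: $\ell(o,o')\in R'-\{r'_m\}\subseteq f(o)\circ r'_m$.
* $L\times E$: $\ell(o,o')\in L-\{l_m\}\subseteq l_m\circ g(o')$. $L'\times E$: $\ell(o,o')\in L'-\{l'_m\}\subseteq l'_m\circ g(o')$.
* $L\times R$: $\ell(o,u)\in L$ and $\ell(u,o')\in E\circ R\subseteq R$, so $\ell(o,o')=z\in l_m\circ r_m$.
* $L\times R'$, $L'\times R$, $L'\times R'$: the products $l_m\circ r'_m$, $l'_m\circ r_m$, $l'_m\circ r'_m$ are $F$.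

**Step 3: $(E,R)$.** Here $y=r_j$ and $\ell(u,w)=r_i$, with $i\ne j$ if $x=b$. If a type-$E$ point $o$ happens to have $\ell(o,w)=r_j$, then $f(o)=b$ is not allowed, since $r_j\notin b\circ r_j$. The permissive label $a$ is. So let $f=a$ on type $E$ and $f=l_m$ on type $L$. On type $L'$ let $f(o)=l'_j$ if $\ell(o,w)\ne t$ and $f(o)=l'_m$ if $\ell(o,w)=t$. Let $g(o')=r'_m$ if $\ell(w,o')=d$, else $\theta$.

*Provisos for $f$.* Those on $\varphi$ hold as $m$ is fresh. Those on $\psi$ coming from type-$E$ points require $f(o_1)=b$, which does not occur. There remains: $\ell(o,u)=l'_k$, $x=b$, $\psi(o)=j$, $\ell(o,w)\ne t$. Now $\ell(o,w)\in l'_k\circ r_i$ is not $t$, so $k=i\ne j$, as required.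

*Check of (10).*

* $o$ of type $E$ and $o'=w$: $\ell(o,w)\in E\circ r_i\subseteq R=a\circ r_j$.
* $o=u$ or $o$ of type $E$, $\ell(w,o')=d$: $\ell(o,w)\in R$, so $\ell(o,o')\in R\circ d=R'$, and not $r'_m$. So $\ell(o,o')\in R'-\{r'_m\}\subseteq f(o)\circ r'_m$.
* $o$ of type $L$, $o'=w$: $\ell(o,w)=z\in l_m\circ r_j$. With $\ell(w,o')=d$: $l_m\circ r'_m=F$.
* $o$ of type $L'$, $o'=w$: if $\ell(o,w)=t$, then $t\in l'_m\circ r_j$; else $l'_j\circ r_j=F$. With $\ell(w,o')=d$: $l'\circ r'=F$.

**Step 4: $(E,R')$.** Here $y=r'_j$ and $\ell(u,w)=r'_i$, with $i\ne j$ if $x=a$. Now $b$ is the permissive label. Let $f=b$ on type $E$ and $f=l'_m$ on type $L'$; on type $L$ let $f(o)=l_j$ if $\ell(o,w)\ne t'$, else $l_m$. Let $g=\theta$ above $w$. Provisos: those on $\psi$ hold by freshness; those on $\varphi$ from type-$E$ points need $f(o_1)=a$, which does not occur. If $\ell(o,u)=l_k$, $x=a$, $\varphi(o)=j$, then $\ell(o,w)\in l_k\circ r'_i$ is not $t'$, so $k=i\ne j$. Check of (10), where only $o'=w$ matters: for type $E$, $\ell(o,w)\in E\circ R'\subseteq R'=b\circ r'_j$.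 For type $L$, either $l_j\circ r'_j=F$, or $\ell(o,w)=t'\in l_m\circ r'_j$. For type $L'$, $l'_m\circ r'_j=F$.

**Step 5: $(L,R)$.** Here $x=l_i$, $y=r_j$. Let $f(o)=l'_j$ if $\ell(o,u)=c$, let $g(o')=r'_i$ if $\ell(w,o')=d$, otherwise $\theta$. Then $l'_j\circ r_j=F$, $l_i\circ r'_i=F$, $l'_j\circ r'_i=F$, so (10) holds.

**Step 6: $(L,R')$.** The values of $f$ are $x\in L$ at $u$ and elements of $L'\cup\{\theta\}$ below; $g$ is $y\in R'$ at $w$ and $\theta$ above. As $l'\circ r'=F$, only $(u,w)$ can be special.

**Step 7: $(c,L)$.** $f$ is $c$ at $u$ and $\theta$ below; $g$ is of form (U3). Special pairs are those $(u,o')$ with $g(o')\in L$, that is, $o'=w$ or $\ell(w,o')\in E$. In the latter case $\ell(u,w)\in c\circ y=L'$, hence $\ell(u,o')\in L'\circ E=L'=c\circ g(o')$. $\square$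

## 7. $A_I$ is representable for countably infinite $I$

**Proposition 12.** For $I$ countably infinite, $A_I$ is isomorphic, as a $\tau_1$-algebra, to an algebra of relations. So its $\tau$-reduct is in $\mathbf R(\tau)$.

*Proof.*

**Step 1: a saturated network.** This step collects enough witnesses for composition and residuals. Starting from a one-point network we build an increasing chain of finite networks whose union $(V,<,\ell)$ satisfies:

* (S1) if $x,y\in\Omega-\{1\}$ and $\ell(u,w)\in x\circ y$, there is $v$ with $\ell(u,v)=x$, $\ell(v,w)=y$;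
* (S2) for $x\in\Omega-\{1\}$, $v,w\in V$, $s=\ell(v,w)$: if $s=1$, there is $u$ with $\ell(u,v)=x$; if $s\ne1$ and $q\in x\circ s$, where $q=\infty$ in case $x\circ s=\Omega$ and $q=\theta$ in case $x\circ s=F$, there is $u$ with $\ell(u,v)=x$, $\ell(u,w)=q$;
* (S3) the dual of (S2): for $y\in\Omega-\{1\}$, $u,v\in V$, $s=\ell(u,v)$: if $s=1$, there is $w$ with $\ell(v,w)=y$; if $s\ne1$ and $q\in s\circ y$ is restricted in the same way, there is $w$ with $\ell(v,w)=y$, $\ell(u,w)=q$.

As $\Omega$ is countable, each finite network poses countably many requirements, so there are countably many in all. We list them so that each is treated at some later finite stage. A requirement once met stays met, because labels of old pairs never change. A single requirement is met as follows.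

(S1): If $x,y\in F$, then $\ell(u,w)\in x\circ y\subseteq F$, so $u<w$, and Lemma 11 applies. If $x\in F$, $y=\infty$, add $v$ above $u$ by Corollary 10(b) with $\ell(u,v)=x$; nothing is above $v$, so $\ell(v,w)=\infty$ (also if $w=u$). The case $x=\infty$, $y\in F$ is dual. If $x=y=\infty$, add an isolated point.

(S2): If $x=\infty$, then $s=1$ or $q=\infty$, and an isolated point serves. Let $x\in F$. If $s=1$, use Corollary 10(a). If $s=\infty$, then $q=\infty$: add $u$ below $v$ with $\ell(u,v)=x$ by Corollary 10(a); as $w\not\ge v$, $\ell(u,w)=\infty$. If $s\in F$, then $v<w$, and Corollary 10(a) with the prescription $\ell(u,w)=q$ applies.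

(S3): dual to (S2).

**Step 2: the isomorphism.** Let $h(X)=\{(u,v)\in V^2:\ell(u,v)\in X\}$. Clearly $h$ preserves $\cup$ and $\cap$, and $h(\emptyset)=\emptyset$, $h(\Omega)=V\times V$. Also $h(\{1\})=Id_V$, since $\ell(u,v)=1$ iff $u=v$. By (S2) with $s=1$ every label occurs, so $h$ is injective.

*Composition.* If $\ell(u,v)\in X$ and $\ell(v,w)\in Y$, then $\ell(u,w)\in X;Y$ by (8). Conversely let $\ell(u,w)\in x\circ y$ with $x\in X$, $y\in Y$. If $x=1$ take $v=u$; if $y=1$ take $v=w$; otherwise use (S1). So $h(X;Y)=h(X);h(Y)$.

*Residuals.* Let $\ell(v,w)=s$. If $s\in X\setminus Y$ and $\ell(u,v)\in X$, then by (8) $\ell(u,w)\in X\circ s\subseteq Y$. So $(v,w)\in h(X)\setminus h(Y)$. If $s\notin X\setminus Y$, there is $x\in X$ with $x\circ s\not\subseteq Y$. We find $u$ with $\ell(u,v)\in X$ and $\ell(u,w)\notin Y$.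

* If $x=1$, then $s\notin Y$, and $u=v$ works.
* If $x\ne1$ and $s=1$, then $x\notin Y$ and $v=w$; (S2) gives $u$ with $\ell(u,v)=\ell(u,w)=x$.
* If $x,s\ne1$, choose $q\in(x\circ s)-Y$. If $x\circ s=\Omega$, then $Y\ne\Omega$, so $\infty\notin Y$ by (6); take $q=\infty$. If $x\circ s=F$, then $F\not\subseteq Y$, so $\theta\notin Y$ by (6); take $q=\theta$. Otherwise take any $q$. (S2) gives $u$ with $\ell(u,v)=x\in X$, $\ell(u,w)=q\notin Y$.

Hence $h(X\setminus Y)=h(X)\setminus h(Y)$. The other residual is dual, with (S3). $\square$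

## 8. Few generators cannot separate many indices

**What this section is for.** We show that small subalgebras of the *finite* algebra $A_n$ embed into $A_{I'}$ with $I'$ infinite. The mechanism is already visible for one generator. An element $X\in A_{17}$ sorts the indices $1,\dots,17$ by whether $l_i,l'_i,r_i,r'_i\in X$, which gives at most $16$ kinds, so two indices are of the same kind. A block of at least two indices will turn out to behave like an infinite one.

**Definition (block subalgebras).** For a partition $\mathcal P$ of $I$ let $A_I^{\mathcal P}$ be the set of those $X\in A_I$ for which each of $\{i:l_i\in X\}$, $\{i:l'_i\in X\}$, $\{i:r_i\in X\}$, $\{i:r'_i\in X\}$ is a union of blocks.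

*Example.* For $I=\{1,2,3,4\}$, $\mathcal P=\{\{1\},\{2,3,4\}\}$, the sets $\{l_1\}$ and $\{r_2,r_3,r_4\}$ belong to $A_I^{\mathcal P}$, but $\{l_2\}$ does not.

Permutations of $I$ fixing all blocks setwise act on $\Omega$, simultaneously on the four indexed sorts. They preserve $\circ$, because the table only uses equality of indices. So they act on $A_I$ by automorphisms. A set of indices is invariant under all these permutations iff it is a union of blocks. Thus $A_I^{\mathcal P}$ is the set of common fixed points, and it is a $\tau_1$-subalgebra.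

**Lemma 13.** Let $\mathcal P,\mathcal P'$ be partitions of $I,I'$ (each of size $\ge3$) and $\gamma:\mathcal P\to\mathcal P'$ a bijection such that $B$ is a singleton iff $\gamma(B)$ is. If $\mathcal P$ is finite, then $A_I^{\mathcal P}\cong A_{I'}^{\mathcal P'}$ as $\tau_1$-algebras.

*Proof.* Let $l_B=\{l_i:i\in B\}$, and similarly $l'_B,r_B,r'_B$. Let $\Gamma$ replace each $l_B$ by $l_{\gamma(B)}$, likewise for $l',r,r'$, and keep all other labels. $\Gamma$ is a bijection $A_I^{\mathcal P}\to A_{I'}^{\mathcal P'}$ preserving $\cup,\cap,0,\top,1$.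

*Composition.* As $\circ$ distributes over unions, it suffices to look at products of the sets $l_B,l'_B,r_B,r'_B$ and of singletons of non-indexed labels:

* $l_B\circ a$ is $L-l_B$ if $B$ is a singleton and $L$ otherwise; $l_B\circ b=L$; (T3)–(T5) behave analogously;
* $c\circ l_B=L'$, $r_B\circ d=R'$, $l_B\circ r_C=\{z\}$;
* $l'_B\circ r_C$ is $\{t\}$ if $B\ne C$ and $F$ if $B=C$; $l_B\circ r'_C$ is $\{t'\}$ or $F$ in the same way;
* the other products do not depend on the blocks.

Only the equality of blocks and the property of being a singleton enter, so $\Gamma$ preserves $\circ$.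

*Residuals.* $A_I^{\mathcal P}$ is closed under the residuals of $A_I$. By Lemma 6, $X\setminus Y$ is then the largest $Z\in A_I^{\mathcal P}$ with $X;Z\subseteq Y$, and similarly for $Y/X$. The same holds on the other side. Since $\Gamma$ preserves $\subseteq$ and $;$, it preserves the residuals. $\square$

**Proposition 14.** If $k\ge1$ and $n>2^{4k}$, every $k$-generated $\tau$-subalgebra of $A_n$ is in $\mathbf R(\tau)$.

*Proof.* Generators $X_1,\dots,X_k$ determine $4k$ subsets of $\{1,\dots,n\}$. Call two indices equivalent if they lie in the same ones of these subsets. This gives a partition $\mathcal P$ with at most $2^{4k}<n$ blocks and $X_1,\dots,X_k\in A_n^{\mathcal P}$. So the generated $\tau$-subalgebra lies in $A_n^{\mathcal P}$. Some block has at least two elements. Replace every non-singleton block by a countably infinite set. The result is a countably infinite $I'$ with a partition $\mathcal P'$ and a bijection $\gamma$ as in Lemma 13. Hence $A_n^{\mathcal P}\cong A_{I'}^{\mathcal P'}\subseteq A_{I'}$. By Proposition 12 the $\tau$-reduct of $A_{I'}$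 is in $\mathbf R(\tau)$, which is closed under isomorphisms and subalgebras. $\square$

## 9. From $A_n$ to non-axiomatizability

**Theorem 2(1).** This is Lemma 4, Lemma 7 and Proposition 14.

**Theorem 2(2).** Let $n>2^{4k}$. A universal sentence in at most $k$ variables valid in $\mathbf R(\tau)$ holds in all $k$-generated $\tau$-subalgebras of $A_n$ by Proposition 14, hence in $A_n$. But $\varepsilon_n$ fails in $A_n$.

**Theorem 2(3), bounded variables.** Let $\mathbf R(\tau)\subseteq K\subseteq\mathbf V(\tau)$. The $\tau_0$-reduct of an algebra in $\mathbf R(\tau)$ is in $\mathbf R(\tau_0)$, so $\varepsilon_n$ is valid in $\mathbf R(\tau)$ and hence in $\mathbf V(\tau)$. By Lemma 7, $A_n\notin\mathbf V(\tau)$, so $A_n\notin K$, for all $n\ge3$. If $K$ were axiomatized by universal sentences in at most $k\ge1$ variables, these would be valid in $\mathbf R(\tau)$, hence true in $A_n$ for $n>2^{4k}$ by the proof of part 2. So $A_n\in K$, a contradiction.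

**Theorem 2(3), finitely many first-order sentences.** Recall Łoś's theorem: a first-order sentence holds in an ultraproduct iff the set of indices where it holds belongs to the ultrafilter. The plan is to find an ultraproduct of the $A_n$ inside $K$.

*Step 1: $\mathbf R(\tau)$ is closed under ultraproducts.* Let $B_j$ ($j\in J$) be algebras of relations on $U_j$, and let an ultrafilter on $J$ be given. If $U_j=\emptyset$ on a set of the ultrafilter, then $B_j=\{\emptyset\}$ there. The ultraproduct has one element and is represented on the empty base. Otherwise, dropping a set of indices outside the ultrafilter, we may assume all $U_j\ne\emptyset$. Regard each $B_j$ as a two-sorted structure: the algebra $B_j$, the set $U_j$, and the ternary relation $\rho(u,v,X)$ meaning $(u,v)\in X$. These structures satisfy first-order sentences saying that $X=Y$ if $\rho(u,v,X)\leftrightarrow\rho(u,v,Y)$ for all $u,v$, and that each operation in $\tau$ is as defined, for example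
$$\rho(u,v,X\setminus Y)\leftrightarrow\forall w\,\big(\rho(w,u,X)\to\rho(w,v,Y)\big).$$
By Łoś's theorem the ultraproduct satisfies them too. So $X\mapsto\{(u,v):\rho(u,v,X)\}$ is an isomorphism of the ultraproduct of the $B_j$ onto an algebra of relations on the ultraproduct of the $U_j$.

*Step 2: $\mathbf R(\tau)$ is determined by universal sentences.* $\mathbf R(\tau)$ is closed under isomorphisms, subalgebras and ultraproducts, and such a class is the class of all models of its universal theory (Burris–Sankappanavar, *A Course in Universal Algebra*, Thm. V.2.20).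

*Step 3: the limit.* Let $A^*$ be a nonprincipal ultraproduct of (the $\tau$-reducts of) the $A_n$, $n\ge3$. A universal sentence valid in $\mathbf R(\tau)$ has some number of variables, at most $k$ say, and by part 2 it holds in $A_n$ for all $n>2^{4k}$, that is, for all but finitely many $n$. Hence it holds in $A^*$. By Step 2, $A^*\in\mathbf R(\tau)\subseteq K$. If $K$ were axiomatized by finitely many first-order sentences, let $\varphi$ be their conjunction. All $A_n$ lie outside $K$ and so satisfy $\neg\varphi$. By Łoś's theorem $A^*$ satisfies $\neg\varphi$, contradicting $A^*\in K$. $\square$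

**Theorem 1, directly.** No ultraproducts are needed here. Suppose $\Sigma$ is a set of equations, each in at most $k\ge1$ variables, axiomatizing $\mathbf V(+,;,\setminus,/)$. Take $n>2^{4k}$. Each equation in $\Sigma$ is valid in $\mathbf R(+,;,\setminus,/)$, hence in all $k$-generated subalgebras of $A_n$ by Proposition 14, hence in $A_n$. So $A_n\in\mathbf V(+,;,\setminus,/)$, contradicting Lemmas 4 and 7. In particular no finite set of equations axiomatizes the variety. By the compactness remark in Section 1, no finite set of first-order sentences does either. $\blacksquare$
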